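# Everywhere repetitive sequences and the interval $[1,\varphi^2]$

Throughout, $\varphi=\frac{1+\sqrt5}2$, so $\varphi^2=\varphi+1=\frac{3+\sqrt5}2\approx 2.618$ and $1/\varphi=\varphi-1$. Sequences $\mathbf z=z_0z_1z_2\cdots$ are indexed from $0$; $T$ is the shift, $T\mathbf z=z_1z_2\cdots$; we write $z[i,j)=z_iz_{i+1}\cdots z_{j-1}$; and $\mathrm{lcp}(\cdot,\cdot)$ is the length of the longest common prefix of two infinite words, possibly $\infty$. The problem treated here comes from the *European Journal of Combinatorics*, https://core.ac.uk/download/pdf/82363768.pdf.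

## 1. Cubes at every position force periodicity

A word $w=w_0\cdots w_{n-1}$ has *period* $p\ge1$ if $w_j=w_{j+p}$ whenever $0\le j<j+p<n$. Every $p\ge n$ is trivially a period.

**Definition 1.** Let $\alpha\ge1$. A nonempty finite word $w$ is an *$\alpha$-repetition* (a repetition of order $\alpha$) if it has a period $p$ with $|w|/p\ge\alpha$. A sequence $\mathbf z$ over a finite alphabet is *everywhere $\alpha$-repetitive* if there is $N\ge2$ such that every factor of $\mathbf z$ of length $N$ has an $\alpha$-repetition as a prefix.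

For example, $0110110$ has period $3$, so it is a $7/3$-repetition. The sequence $010101\cdots$ is everywhere $\alpha$-repetitive for every $\alpha$: take $N=2\lceil\alpha\rceil$. The sequence $0111\cdots$ is not everywhere $\alpha$-repetitive for any $\alpha>1$, because a prefix $01^{n}$ has no period smaller than its length. The condition concerns every position, including position $0$.

If $w$ has period $p$ and $|w|\ge\alpha p$, then its prefix of length $\lceil\alpha p\rceil$ also has period $p$. So $\mathbf z$ is everywhere $\alpha$-repetitive if and only if there is a bound $B$ such that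

$$\text{for every } i \text{ there is } p\in[1,B] \text{ for which } z[i,i+\lceil\alpha p\rceil)\text{ has period }p. \tag{1}$$

(For one direction $p\le N/\alpha$; for the other take $N=\max(2,\lceil\alpha B\rceil)$.) Also, an $\alpha$-repetition is an $\alpha'$-repetition for $1\le\alpha'\le\alpha$, so the condition gets weaker as $\alpha$ decreases.

A sequence is *ultimately periodic* if for some $p\geq 1$ and $k_0$ we have $z_k=z_{k+p}$ for all $k\ge k_0$; otherwise it is *aperiodic*. We use three facts on words.

**Fact 2 (Fine–Wilf).** A word with periods $p,q$ and length at least $p+q-\gcd(p,q)$ has period $\gcd(p,q)$.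

The length bound matters: $abaaba$ has periods $3$ and $5$ and length $6=3+5-2$, and it does not have period $1$.

**Fact 3 (spreading a period).** If a word $Q$ has period $\delta$ and some factor of $Q$ of length at least $\delta$ has a period $g$ dividing $\delta$, then $Q$ has period $g$.

*Proof.* Let the factor contain the window $[c,c+\delta)$ of indices. For an index $k$ of $Q$ let $\rho(k)$ be the element of the window congruent to $k$ modulo $\delta$; then $Q_k=Q_{\rho(k)}$. As $g\mid\delta$, the indices $\rho(k)$ and $\rho(k+g)$ differ by a multiple of $g$, so the letters there agree. Hence $Q_k=Q_{k+g}$. $\square$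

A nonempty word is *primitive* if it is not $w^j$ with $j\ge2$. For instance $aba$ is primitive and $abab$ is not.

**Fact 4.** Let $Y$ be primitive. Then $Y$ occurs in $Y^\infty=YYY\cdots$ only at multiples of $|Y|$. Consequently, if $fY$ is a factor of a power of $Y$, then $f$ is a suffix of a power of $Y$.

*Proof.* If $Y$ occurs at position $r\geq 1$, then $T^rY^\infty$ has period $|Y|$ and begins with $Y$, so it equals $Y^\infty$. So $Y^\infty$ has periods $r$ and $|Y|$, hence by Fact 2 period $g=\gcd(r,|Y|)$. As $g$ divides $|Y|$, $Y$ is a power of its prefix of length $g$, so $g=|Y|$ and $|Y|\mid r$. In the second statement the occurrence of $Y$ after $f$ starts at a multiple of $|Y|$, so $f$ ends there. $\square$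

**Proposition 5.** An everywhere $3$-repetitive sequence is ultimately periodic.

*Proof.* Let $\pi_i$ be the least $p\ge1$ such that $z[i,i+3p)$ has period $p$. By (1) it exists and is bounded in $i$. Let $p=\max_i\pi_i$ and choose $j$ with $\pi_j=p$.

**Step 1: jump forward by the maximal period.** If $\pi_{j+mp}=p$ for all $m\ge0$, then $z_k=z_{k+p}$ for all $k\in[j+mp,j+mp+2p)$. These intervals cover $[j,\infty)$, so $\mathbf z$ is ultimately periodic. Otherwise, looking at the first failure, there is $i$ with $\pi_i=p$ and $s:=\pi_{i+p}<p$. We derive a contradiction.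

**Step 2: find a window with both periods.** Let $u=z[i+p,i+3p)$. Since $z[i,i+3p)$ has period $p$, the word $u$ has period $p$ and $u=z[i,i+2p)$. If $3s\le2p$, then $z[i,i+3s)=z[i+p,i+p+3s)$ has period $s$, so $\pi_i\le s<p$, impossible. Hence $3s>2p$, so $u$ is a prefix of $z[i+p,i+p+3s)$ and has period $s$.

**Step 3: apply Fine–Wilf.** The word $u$ has periods $p$ and $s$ and length $2p\ge p+s$, so it has period $g=\gcd(p,s)$. As $|u|\ge p$ and $g\mid p$, Fact 3 gives period $g$ to all of $z[i,i+3p)$. So $\pi_i\le g\le s<p$, a contradiction. $\square$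

What changes when $3$ is replaced by a smaller $\alpha$? Put

$$P(\mathbf z)=\sup\{\alpha\ge1:\mathbf z\text{ is everywhere }\alpha\text{-repetitive}\}\qquad(\mathbf z\text{ aperiodic}).$$

Every sequence is everywhere $1$-repetitive, so $P(\mathbf z)\ge1$, and Proposition 5 says $P(\mathbf z)\le3$. It may be viewed as a variant of the critical exponent. The problem asks for the set of values of $P$ on aperiodic binary sequences, and the answer is

$$\{P(\mathbf z):\mathbf z\text{ aperiodic binary}\}=[1,\varphi^2].\tag{2}$$

It follows from two theorems. Recall that a sequence is *uniformly recurrent* if each of its factors occurs again and again with bounded gaps. For instance $0101\cdots$ is uniformly recurrent, but a sequence with infinitely many $0$'s and arbitrarily long runs of $1$'s is not.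

**Theorem A.** Over any alphabet, a sequence which is everywhere $\varphi^2$-repetitive is ultimately periodic. Hence $P(\mathbf z)\le\varphi^2$ for every aperiodic $\mathbf z$, and an aperiodic $\mathbf z$ is never everywhere $\varphi^2$-repetitive.

**Theorem B.** For every $\beta\in(1,\varphi^2]$ there is a uniformly recurrent aperiodic binary sequence $\mathbf z$ with $P(\mathbf z)=\beta$. There is also an aperiodic binary sequence with $P(\mathbf z)=1$.

## 2. When Fine–Wilf falls short: the difference of the two periods

Write $\alpha=1+\lambda$ and repeat the proof of Proposition 5. The window $u$ now has length about $\lambda p$. When $\lambda<2$ and $s$ is close to $p$, this is shorter than $p+s-\gcd(p,s)$, and Fine–Wilf says nothing, as $abaaba$ shows. But in exactly that case $d=p-s$ is small. A word with periods $p$ and $s$ has period $d$ on a prefix, and this small period may contradict the minimality of $s$ at position $i+p$. The computation below shows that this happens once $\lambda^2\ge\lambda+1$.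

**Proof of Theorem A.** Let $\lambda=\varphi$ and $\alpha=1+\lambda=\varphi^2$; we keep the letter $\lambda$ to see where $\varphi$ enters. Let $\mathbf z$ be everywhere $\alpha$-repetitive, let $\pi_i$ be the least $p\ge1$ such that $z[i,i+\lceil\alpha p\rceil)$ has period $p$, let $p=\max_i\pi_i$, and choose $j$ with $\pi_j=p$.

**Step 1: jump forward by the maximal period.** If $\pi_{j+mp}=p$ for all $m\ge0$, then $z_k=z_{k+p}$ for all $k\in[j+mp,\,j+mp+\lceil\alpha p\rceil-p)$. These intervals have length at least $\lambda p\ge p$, so they cover $[j,\infty)$ and $\mathbf z$ is ultimately periodic. Otherwise there is $i$ with $\pi_i=p$ and $s:=\pi_{i+p}<p$. We show that this is impossible.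

**Step 2: find a window with periods $p$ and $s$.** Let $L=\lceil\alpha p\rceil-p=\lceil\lambda p\rceil\ge p$ and $u=z[i+p,i+p+L)$. As $z[i,i+\lceil\alpha p\rceil)$ has period $p$, the word $u$ has period $p$ and $u=z[i,i+L)$. If $\lceil\alpha s\rceil\le L$, then $z[i,i+\lceil\alpha s\rceil)=z[i+p,i+p+\lceil\alpha s\rceil)$ has period $s$, so $\pi_i\le s<p$, a contradiction. So $L<\lceil\alpha s\rceil$, and $u$ has period $s$.

**Step 3: use Fine–Wilf where it applies, so that $s$ must be close to $p$.** Let $g=\gcd(p,s)$ and suppose $L\ge p+s-g$. Then $u$ has period $g$. As $|u|\ge p$ and $g\mid p$, Fact 3 gives period $g$ to $z[i,i+\lceil\alpha p\rceil)$, so $\pi_i\le g\le s<p$, a contradiction. Hence $L<p+s$, that is,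
$$s>L-p\ge(\lambda-1)p .$$

**Step 4: find the small period $d=p-s$.** We have $1\le d<(2-\lambda)p$. For $0\le j<L-p$, first period $p$ and then period $s$ give
$$u_j=u_{j+p}=u_{j+p-s}=u_{j+d}.$$
So the prefix of $u$ of length $L-p+d=L-s$ has period $d$.

**Step 5: check that this prefix is long enough.** We have $L-s\ge\lambda p-s=(\lambda-1)p+d$. Moreover
$$\lambda d<\lambda(2-\lambda)p\le(\lambda-1)p,$$
where the last inequality is $\lambda^2-\lambda-1\ge0$. This is the one place where $\varphi$ is needed. So $L-s\ge\lambda d+d=\alpha d$, and since $L-s$ is an integer, $L-s\ge\lceil\alpha d\rceil$. As $u$ starts at position $i+p$, it follows that $s=\pi_{i+p}\le d=p-s$, so $s\le p/2$. But $s>(\lambda-1)p=(\varphi-1)p>p/2$, a contradiction.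

This proves the first sentence. If an aperiodic $\mathbf z$ had $P(\mathbf z)>\varphi^2$, it would be everywhere $\alpha$-repetitive for some $\alpha>\varphi^2$, hence everywhere $\varphi^2$-repetitive, which we have excluded. $\blacksquare$

## 3. The value 1, and sequences made of long runs

**The value 1.** Let $\mathbf z=01\,011\,0111\,01111\cdots$. It is aperiodic: if it had period $p$ from some point on, a late run of more than $p$ ones would force all later letters to be $1$. For every $N\ge2$ the word $01^{N-1}$ is a factor, and each of its prefixes contains $0$ only at the first place, so it has no period smaller than its length. So $\mathbf z$ is not everywhere $\alpha$-repetitive for any $\alpha>1$, and $P(\mathbf z)=1$.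

For larger values we keep the runs bounded. Let $k>l\ge 1$, $\kappa(a)=01^k$, $\kappa(b)=01^l$, and consider $\mathbf z=\kappa(W)$ for an infinite word $W$ over $\{a,b\}$. Positions inside a run with at least three more ones after them cost nothing, as they start with $1111$. The interesting positions are the zeros. What is the best repetition at position $0$?

The longest prefix of $\mathbf z$ with period $p$ has length $p+\mathrm{lcp}(\mathbf z,T^p\mathbf z)$, so we must look at the ratios $(p+\mathrm{lcp}(\mathbf z,T^p\mathbf z))/p$. If $z_p=1$, the ratio is $1$. If $z_p=0$, then $p=|\kappa(W_0\cdots W_{s-1})|$ for some $s\ge1$ and $T^p\mathbf z=\kappa(T^sW)$. Let $m=\mathrm{lcp}(W,T^sW)$, assumed finite. After the images of the $m$ common letters, $01^k$ is compared with $01^l0\cdots$, so another $l+1=|\kappa(b)|$ letters agree and then there is a mismatch. So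
$$\mathrm{lcp}(\mathbf z,T^p\mathbf z)=|\kappa(W_0\cdots W_{m-1})|+|\kappa(b)|.$$
Now divide all lengths by $|\kappa(a)|$. Only the ratio $\theta=|\kappa(b)|/|\kappa(a)|$ remains, and we are led to words over $\{a,b\}$ with weights.

**Definition 6.** For $\theta\in(0,1]$ let $\|a\|=1$, $\|b\|=\theta$, extended additively to words; $\#w$ is the number of letters of $w$. For an infinite word $W$ over $\{a,b\}$ which is not purely periodic (that is, $T^sW\ne W$ for all $s\ge1$) and for $s\ge1$ put
$$m_s=\mathrm{lcp}(W,T^sW)<\infty,\qquad p_s=\|W_0\cdots W_{s-1}\|,\qquad \ell_s=\|W_0\cdots W_{m_s-1}\|+\theta,\qquad E_\theta(W)=\sup_{s\ge1}\frac{p_s+\ell_s}{p_s}.$$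

What we computed is that the supremum over $p\ge1$ of the ratios at the beginning of $\kappa(W)$ equals $E_\theta(W)$ with $\theta=\frac{l+1}{k+1}$. For example, for $W=ab^\infty=abbb\cdots$ all $m_s=0$, $p_s=1+(s-1)\theta$ and $\ell_s=\theta$, so $E_\theta(W)=1+\theta$, attained at $s=1$. Indeed $01^k01^l01^l\cdots$ starts with $01^k01^l$, which has period $k+1$.

This suggests a first plan. Choose finite words $\omega,V$ and consider $W=\omega V^\infty$. A tail starting inside $V^\infty$ is repetitive to any order. A tail starting inside $\omega$ has some exponent $E_\theta$ that can be computed; let $c$ be the smallest of these numbers, and start the sequence at a place where it is attained. Then the beginning has best order exactly $c$, and every later block boundary has order at least $c$. The plan stops at one point: $\kappa(\omega V^\infty)$ is ultimately periodic, so it is not a sequence for which $P$ is defined.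

The repair is to cut each $V^\infty$ to a long finite power and then restart $\omega$. If all powers were equal, the sequence would again be periodic, so we allow two exponents, giving $\cdots\omega V^{e}\omega V^{e'}\cdots$ with $e,e'\in\{k_1,l_1\}$. With $X_1=\kappa(\omega)$ and $Y_1=\kappa(V)$ the sequence is then a product of words $X_1Y_1^{k_1}$ and $X_1Y_1^{l_1}$, which is the shape we started from, with $X_0=0$ and $Y_0=1$. So the same choice must be made again one level up, and again, without end. Two tasks result. One is to find $\omega,V$ for which the minimal exponents come close to any prescribed $\beta\le\varphi^2$ (Sections 4 and 5). The other is to control the nested construction, where $X_n$ and $Y_n$ are no longer different letters but long, similar words (Sections 6 to 9).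

## 4. Fibonacci blocks with weights and the functions $\Pi_r$

Let
$$U_0=a,\quad V_0=b,\quad U_{m+1}=U_mV_m,\quad V_{m+1}=U_m .$$
So $U_1=ab$, $V_1=a$, $U_2=aba$, $V_2=ab$, $U_3=abaab$, $V_3=aba$. Put
$$\omega_r=V_r^3U_r=\omega_{r,1}\cdots\omega_{r,t_r}\ \text{(letters)},\qquad W_{r,i}=\omega_{r,i}\cdots\omega_{r,t_r}V_r^\infty,\qquad \Pi_r(\theta)=\min_{1\le i\le t_r}E_\theta(W_{r,i}).$$
The power $V_r^3$ at the front of $\omega_r$ will ensure that a tail starting anywhere in a power of $V_r$ followed by $\omega_r$ begins with a repetition of order more than $3$.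

**Example ($r=0$).** Here $\omega_0=bbba$, $V_0=b$. For $W_{0,4}=ab^\infty$ we found $E_\theta=1+\theta$. The other three words begin with $b$, so at $s=1$ we have $p_1=\theta\le\ell_1$ and $E_\theta\ge2\ge1+\theta$. Hence
$$\Pi_0(\theta)=1+\theta\qquad(0<\theta\le1).\tag{3}$$

**Example ($r=1$).** Here $\omega_1=aaaab$, $V_1=a$, and the words are $a^jba^\infty$ with $0\le j\le4$. For $j=0$ all $m_s=0$ and the maximum, at $s=1$, is $1+\theta/\theta=2$. For $j=1$ the term $s=1$ is $1+\theta$; for $s\ge2$ we have $m_s=1$, $\ell_s=1+\theta$, and $p_s\ge1+\theta$ with equality at $s=2$; so $E_\theta=2$. For $j\ge2$ the term $s=1$ is $1+(j-1+\theta)\ge2+\theta$. So $\Pi_1(\theta)=2$ for all $\theta$.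

**Lemma 7.** Fix $r$.

1. The last letters of $U_r$ and $V_r$ differ.
2. $V_r$ is primitive.
3. No $W_{r,i}$ is purely periodic.
4. The numbers $m_s(W_{r,i})$, $s\ge1$, $1\le i\le t_r$, are bounded by some $M(r)$.
5. The supremum $E_\theta(W_{r,i})$ is attained, and $E_\theta(W_{r,i})$ and $\Pi_r(\theta)$ are continuous in $\theta\in(0,1]$.

*Proof.* (1) This holds for $r=0$, and $U_{r+1}$, $V_{r+1}$ have the last letters of $V_r$, $U_r$ respectively.

(2) We have $V_{r+2}=U_{r+1}=U_rV_r=V_{r+1}V_r$. So the pair (number of $a$'s, number of $b$'s) in $V_r$ runs through $(0,1),(1,0),(1,1),(2,1),(3,2),\dots$, where from $(1,1)$ on the entries are consecutive Fibonacci numbers. The entries are coprime. If $V_r=w^j$, then $j$ divides both, so $j=1$.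

(3) Let $W=W_{r,i}$ and suppose $W=T^sW$ with $s\ge1$. For every $j$ and all large $k$,
$$W_{j+\#V_r}=W_{j+\#V_r+ks}=W_{j+ks}=W_j,$$
where the middle equality holds because $W$ has period $\#V_r$ far out. Taking for $j$ the index of the letter $\omega_{r,t_r}$, we find that the last letter of $V_r$ equals the last letter of $U_r$, contradicting (1).

(4) Each $m_s$ is finite by (3). For $s\ge t_r$ the word $T^sW_{r,i}$ is one of at most $\#V_r$ purely periodic words, none equal to $W_{r,i}$, so only finitely many values $m_s$ occur.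

(5) Let $\theta_0\in(0,1]$. On $[\theta_0,1]$ we have $p_s\ge s\theta_0$ and $\ell_s\le M(r)+1$, so the $s$-th term is at most $1+(M(r)+1)/(s\theta_0)$. The term $s=1$ is at least $1+\theta\ge1+\theta_0$, because $p_1\le1$ and $\ell_1\ge\theta$. So terms with $s>(M(r)+1)/\theta_0^2$ are smaller than the term $s=1$. Hence on $[\theta_0,1]$ the function $E_\theta$ is the maximum of finitely many continuous functions of $\theta$. $\square$

## 5. The values of $\Pi_r$ are dense in $(1,\varphi^2)$

**Proposition 8.** Every nonempty open subinterval of $(1,\varphi^2)$ meets $\{\Pi_r(\theta):r\ge0,\ 0<\theta<1\}$.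

The idea is a ladder: near $\theta=0$ the function $\Pi_{r+1}$ lies no higher than the value $\Pi_r(1)$ at which $\Pi_r$ ends, and the ladder climbs up to $\varphi^2$. Since all $\Pi_r$ are continuous, no interval below $\varphi^2$ is skipped. The start of the ladder is (3).

**Step 1: the rungs overlap, $\limsup_{\theta\to0+}\Pi_{r+1}(\theta)\le\Pi_r(1)$.** The purpose is to compare levels $r$ and $r+1$ through the substitution $\sigma(a)=ab$, $\sigma(b)=a$. By induction $\sigma(U_r)=U_{r+1}$ and $\sigma(V_r)=V_{r+1}$, so $\sigma(\omega_r)=\omega_{r+1}$. For $W=W_{r,i}$ the word $W'=\sigma(W)$ is therefore some $W_{r+1,i'}$. Consider a shift of $W'$ by at least one letter.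

If the shifted word begins with $b$, then since $W'_0=a$ the common prefix is empty, so $\ell=\theta$. Also $p\ge1$, because the removed prefix contains $W_0'=a$. The term is at most $1+\theta$.

If it begins with $a$, it starts at a $\sigma$-block, since every $\sigma$-block contains $a$ exactly once, at its beginning. So it is $\sigma(T^sW)$ with $s\ge1$. Let $m=m_s(W)$. After $\sigma(W_0\cdots W_{m-1})$ we compare $ab\cdots$ with $aa\cdots$, because after the block $\sigma(b)=a$ the next block begins with $a$. So one more $a$ agrees and then there is a mismatch. The period has weight $p'=\|\sigma(W_0\cdots W_{s-1})\|\ge s$, and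
$$\ell'=\|\sigma(W_0\cdots W_{m-1})\|+1+\theta\le(1+\theta)(m+1).$$
In $E_1(W)$ the corresponding quantities are $p_s=s$ and $\ell_s=m+1$. So this term is at most $1+(1+\theta)(E_1(W)-1)$, and altogether
$$E_\theta(W')\le\max\{1+\theta,\ 1+(1+\theta)(E_1(W)-1)\}.$$
The term $s=1$ shows $E_1(W)\ge2$, so the right side tends to $E_1(W)$ as $\theta\to0+$. Choosing $i$ with $E_1(W_{r,i})=\Pi_r(1)$ gives the claim.

**Step 2: the ladder reaches $\varphi^2$, $\liminf_{r\to\infty}\Pi_r(1/\varphi)\ge\varphi^2$.** Fix $\theta=1/\varphi$. The purpose of this weight is that $\|U_m\|=\varphi^m$ and $\|V_m\|=\varphi^{m-1}$ for all $m$, by induction from $\varphi^m+\varphi^{m-1}=\varphi^{m+1}$.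

*Parsing.* Parse $\Omega=V_r^3U_rV_r^\infty$ into level-$m$ blocks $U_m,V_m$ for $m=r,r-1,\dots,0$, each time splitting $U_{m+1}$ into $U_mV_m$ and renaming $V_{m+1}$ as $U_m$. For $m<r$ every level-$(m+1)$ block begins with the level-$m$ block $U_m$, so every level-$m$ block $V_m$ is followed by $U_m$.

*Common prefixes.* Let $0\le m\le r$, and let $Z,Z'$ be tails of $\Omega$ starting at level-$m$ block boundaries, with first blocks $U_m$ and $V_m$ respectively. We claim that the common prefix of $Z$ and $Z'$ has weight $g_m-\theta$, where $g_0=\theta$ and $g_{m+1}=\|U_m\|+g_m$. For $m=0$ we compare $a\cdots$ with $b\cdots$, and the weight is $0$. For $m+1\le r$, the tail $Z$ begins at level $m$ with $U_mV_m$, while $Z'$ begins with $V_{m+1}=U_m$ followed by a level-$(m+1)$ block, which begins with $U_m$. After the common $U_m$ we compare level-$m$ tails with first blocks $V_m$ and $U_m$, and the induction hypothesis applies. Summing,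
$$g_m=\theta+\sum_{k<m}\varphi^k=\theta+\frac{\varphi^m-1}{\varphi-1}=(\varphi-1)+(\varphi^{m+1}-\varphi)=\varphi^{m+1}-1.\tag{4}$$
As a check, for $m=2$ we compare $aba\,ab\cdots$ with $ab\,ab\cdots$. The common prefix is $aba$, of weight $2+1/\varphi=\varphi+1$, and indeed $g_2-\theta=\varphi^3-\varphi=\varphi+1$.

*From the start of a block to its interior.* Let a block $B$ of $\Omega$ start at index $y$, and let the common prefix of the tails of $\Omega$ at $y$ and at $y+\#B$ have weight $A$. Let $x=y+h$ be a letter position in $B$, with offset $o=\|\Omega[y,x)\|\le A$. Since weights of letters are positive, the common prefix has at least $h$ letters, so $\Omega[y+\#B,x+\#B)=\Omega[y,x)$. For the tail $W$ at $x$ and $s=\#B$ this gives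
$$p_s=\|\Omega[x,x+\#B)\|=(\|B\|-o)+o=\|B\|,\qquad \ell_s=A-o+\theta.\tag{5}$$

Now let $x$ be a letter position in the prefix $\omega_r$ of $\Omega$ and let $W$ be the tail of $\Omega$ at $x$. These tails are exactly the words $W_{r,i}$.

*Case $x$ in a block $V_m$ of level $m\le r$, at offset $o$.* The tail from the start of the block is $V_m^jU_m\cdots$ with $1\le j\le3$: for $m<r$ we have $j=1$, and for $m=r$ the block is one of the first three $V_r$. Shifting by $\#V_m$, we compare $V_m^jU_m\cdots$ with $V_m^{j-1}U_m\cdots$, so the common prefix has weight $A=(j-1)\|V_m\|+g_m-\theta$. As $x$ is a letter of the block, $o\le\|V_m\|-\theta=\varphi^{m-1}-\varphi^{-1}$. Moreover $g_m-\theta=\varphi^{m+1}-\varphi$, and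
$$(\varphi^{m+1}-\varphi)-(\varphi^{m-1}-\varphi^{-1})=\varphi^m-1\ge0,$$
so $A\ge o$. By (5),
$$E_\theta(W)\ge1+\frac{g_m-o}{\|V_m\|}\ge1+\frac{\varphi^{m+1}-1-\varphi^{m-1}+\varphi^{-1}}{\varphi^{m-1}}=\varphi^2-(1-\varphi^{-1})\varphi^{1-m}=\varphi^2-\varphi^{-m-1},$$
since $1-\varphi^{-1}=\varphi^{-2}$.

*Case $x$ in the block $U_r$, at offset $o\le g_r-\theta$.* The tail from the start of the block is $U_rV_r\cdots$, and its shift by $\#U_r$ begins with $V_r$. So $A=g_r-\theta\geq o$, and by (5)
$$E_\theta(W)\ge1+\frac{g_r-o}{\|U_r\|}=1+\frac{\varphi^{r+1}-1-o}{\varphi^r}=\varphi^2-(1+o)\varphi^{-r}.$$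

*Combination.* Let $m_0=\lfloor r/2\rfloor$. If $x$ lies in a block $V_m$ for some $m$ with $m_0\le m\le r$, the first case gives $E_\theta(W)\ge\varphi^2-\varphi^{-m_0-1}$. Otherwise $x$ lies in a block $U_m$ for every such $m$. Since $U_{m+1}=U_mV_m$ starts with $U_m$, the offset of $x$ in $U_r$ equals its offset in $U_{m_0}$, so it is less than $\varphi^{m_0}$. This is at most $\varphi^{r+1}-\varphi=g_r-\theta$ for large $r$, and the second case gives $E_\theta(W)\ge\varphi^2-(1+\varphi^{m_0})\varphi^{-r}$. Both bounds tend to $\varphi^2$ as $r\to\infty$, uniformly in $x$.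

**Step 3: climb with the intermediate value theorem.** Let $I\subset(1,\varphi^2)$ be the given interval and $c\in I$. By Step 2 there is a least $r$ with $\sup_{0<\theta<1}\Pi_r(\theta)>c$. If $r=0$, then $c<2$ by (3) and $\Pi_0(c-1)=c\in I$. If $r\ge1$, then $\Pi_{r-1}\le c$ on $(0,1)$, so $\Pi_{r-1}(1)\le c$ by continuity, and by Step 1 $\limsup_{\theta\to0+}\Pi_r(\theta)\le c$. Choose $\theta^*\in(0,1)$ with $\Pi_r(\theta^*)>c$. For every $v\in(c,\Pi_r(\theta^*))$ there is a small $\theta$ with $\Pi_r(\theta)<v$, so $\Pi_r$ takes the value $v$ on $(0,\theta^*)$. Some such $v$ lie in $I$. $\blacksquare$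

## 6. The nested sequence

Fix $\beta\in(1,\varphi^2]$. By Proposition 8 choose $r_n\ge0$ and $\theta_n\in(0,1)$ for $n\ge0$ such that
$$c_n=\Pi_{r_n}(\theta_n)\in(1,\beta),\qquad c_n\to\beta .$$
Choose $\eta_n\in(0,1)$ with $\eta_n\to0$ and $c_n+2\eta_n\le\beta$. Then also $1+\eta_n\le\beta$. Let $i_n$ be an index with $E_{\theta_n}(W_{r_n,i_n})=c_n$. For fixed $n$ we write $U=U_{r_n}$, $V=V_{r_n}$, $\omega=\omega_{r_n}=\omega_1\cdots\omega_t$, $i=i_n$.

We define binary words $X_n,Y_n,x_n$. Start with $X_0=\mathtt0$, $Y_0=\mathtt1$, $x_0=\mathtt0$. Given level $n$, put $\Lambda_n=2|X_n|+4|Y_n|$, choose integers $k_n>l_n\ge1$, and let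
$$\kappa_n(a)=X_nY_n^{k_n},\qquad\kappa_n(b)=X_nY_n^{l_n},\qquad X_{n+1}=\kappa_n(\omega),\qquad Y_{n+1}=\kappa_n(V),$$
$$x_{n+1}=x_nY_n^{K_n}\,\kappa_n(\omega_{i+1}\cdots\omega_t),\qquad K_n=\begin{cases}k_n&\text{if }\omega_i=a,\\ l_n&\text{if }\omega_i=b.\end{cases}$$
So $X_n,Y_n$ play the roles of $\mathtt0,\mathtt1$ in Section 3, and $x_{n+1}$ is what remains of $X_{n+1}$ if we start at the worst letter $\omega_i$, and there at the suffix $x_n$ of $X_n$.

**Example.** If $r_0=0$, then $\omega=bbba$, $V=b$, $i_0=4$, and $X_1=(01^{l_0})^3\,01^{k_0}$, $Y_1=01^{l_0}$, $x_1=01^{k_0}$.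

Put $\theta_n'=|\kappa_n(b)|/|\kappa_n(a)|<1$ and $M_n=M(r_n)$. Let $S_n$ be such that for each index $i'$ the supremum $E_{\theta_n'}(W_{r_n,i'})$ is attained at some $s\le S_n$. We require:

* (K1) $\Pi_{r_n}(\theta_n')>c_n-\eta_n$ and $E_{\theta_n'}(W_{r_n,i_n})<c_n+\eta_n$;
* (K2) $l_n|Y_n|\ge\Lambda_n/\eta_n$ and $(k_n-l_n)|Y_n|\ge\Lambda_n$;
* (K3) if $n\ge1$: $l_n\ge M_{n-1}+S_{n-1}+1+\Lambda_n/(\eta_{n-1}|Y_n|)$.

(K1) says that the true length ratio $\theta_n'$ is a good substitute for $\theta_n$. (K2) makes $\Lambda_n$, which will bound all boundary effects, negligible. (K3) makes a power $Y_n^{l_n}$ look like $Y_n^\infty$ from level $n-1$. The requirements can be met one level after another: when $k_n,l_n$ are chosen, $X_n,Y_n,M_{n-1},S_{n-1}$ are already fixed, and we take $l_n=\lfloor\theta_nk_n\rfloor$ with $k_n$ large. Then $l_n$ and $k_n-l_n$ are as large as we like, and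
$$\theta_n'=\frac{|X_n|+l_n|Y_n|}{|X_n|+k_n|Y_n|}\longrightarrow\theta_n\qquad(k_n\to\infty),$$
so (K1) follows from Lemma 7(5). Since $\eta_n<1$, (K2) gives $l_n|Y_n|\ge\Lambda_n\ge4|Y_n|$, so $l_n\ge4$.

**The limit and its parses.** By induction $x_n$ is a nonempty suffix of $X_n$: indeed $x_{n+1}$ is a suffix of $\kappa_n(\omega_i\cdots\omega_t)$, hence of $X_{n+1}$. The word $R_n:=x_nY_n^{K_n}$ is a prefix of $x_{n+1}$, so $x_n$ is a proper prefix of $x_{n+1}$ and $\mathbf z=\lim x_n\in\{\mathtt0,\mathtt1\}^{\mathbb N}$ exists. For $m>n$ the words $X_m,Y_m$ are products of the words $\kappa_n(a),\kappa_n(b)$, and $x_{m+1}$ is $x_m$ followed by a product of words $X_m,Y_m$. So for every $n$ the construction gives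
$$\mathbf z=x_nY_n^{K_n}\,X_nY_n^{e_1}\,X_nY_n^{e_2}\cdots,\qquad e_j\in\{k_n,l_n\}.\tag{6}$$
This is the *$n$-parse*. Let $W^{(n)}$ be the corresponding sequence of letters $a,b$, with $W^{(n)}_0=\omega_{i_n}$. Then $\mathbf z$ is $\kappa_n(W^{(n)})$ with the first $|X_n|-|x_n|$ letters removed. The $(n+1)$-parse and the definition of $x_{n+1}$ show
$$W^{(n)}=\omega_{i_n}\cdots\omega_tV^{K_{n+1}}\,\omega V^{e}\,\omega V^{e'}\cdots,\qquad e,e',\ldots\in\{k_{n+1},l_{n+1}\}.\tag{7}$$

## 7. Shifts that do not respect the blocks

In Section 3 a shift by $p$ with $z_p=1$ had no common prefix at all, because $\mathtt0\ne\mathtt1$. Now $X_n$ and $Y_n$ may begin alike, and all that can be hoped for is a common prefix that is short compared with $l_n|Y_n|$.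

**Lemma 9.** Suppose $Y_n$ is primitive. Let $f_0$ be a nonempty suffix of $X_n$ that is not a suffix of a power of $Y_n$. Let $G$ be an infinite word with prefix $f_0Y_n^e$, and $G'$ one with prefix $f_1Y_n^{e'}$, where $e|Y_n|,e'|Y_n|\ge\Lambda_n$ and either

* (A) $f_1\ne f_0$ is a nonempty suffix of $X_n$, or
* (B) $f_1=yX_n$ with $y$ a nonempty suffix of a power of $Y_n$.

Then $\mathrm{lcp}(G,G')<\Lambda_n$.

*Proof.* Write $X,Y,\Lambda$ for $X_n,Y_n,\Lambda_n$ and suppose $\mathrm{lcp}(G,G')\ge\Lambda$.

**Step 1: dispose of a long $y$.** Suppose we are in case (B) with $|y|\ge|f_0|+2|Y|$. Since $|f_0|+2|Y|\le\Lambda$, the word $f_0Y^2$ is a prefix of $G'$, hence of $y$, hence a factor of a power of $Y$. By Fact 4, $f_0$ is a suffix of a power of $Y$, a contradiction. In all other cases $|f_1|\le2|X|+2|Y|$: in (A) because $|f_1|\le|X|$, in (B) because $|f_1|=|y|+|X|<|f_0|+2|Y|+|X|$.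

**Step 2: turn the agreement into a period.** Let $h=\max(|f_0|,|f_1|)$. Then $h+2|Y|\le\Lambda$. The prefixes $f_0Y^e$ and $f_1Y^{e'}$ have length at least $\Lambda$, so $f_0Y^\infty$ and $f_1Y^\infty$ agree on their first $h+2|Y|$ letters. We have $|f_0|\ne|f_1|$, and the shorter of $f_0,f_1$ is a suffix of the longer: in (A) both are suffixes of $X$ and they are different; in (B) $|f_1|>|X|\ge|f_0|$, and $f_0$ is a suffix of $X$. Write the shorter as $f$, the longer as $wf$, and $\delta=|w|>0$, so $h=|wf|$. Let $H=wfY^\infty$. Then $T^\delta H=fY^\infty$, and for $j<h+2|Y|$ we get $H_j=(fY^\infty)_j=H_{j+\delta}$. So the prefix $Q$ of $H$ of length $h+2|Y|+\delta$ has period $\delta$.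

**Step 3: show $|Y|$ divides $\delta$.** The part of $Q$ from index $h$ on is a prefix of $Y^\infty$ of length $2|Y|+\delta$, with periods $|Y|$ and $\delta$. By Fine–Wilf it has period $\gcd(|Y|,\delta)$. So $Y$ is a power of a word of length $\gcd(|Y|,\delta)$, and by primitivity $|Y|\mid\delta$.

**Step 4: spread the period $|Y|$ to the left.** The word $Q$ has period $\delta$, and its part from $h$ on has length at least $\delta$ and period $|Y|\mid\delta$. By Fact 3, $Q$ has period $|Y|$. So its prefix $wfY$ has period $|Y|$ and ends with $Y$, that is, it is a suffix of a power of $Y$. Hence so are $wf$ and its suffix $f$. But $f_0\in\{f,wf\}$, a contradiction. $\square$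

The hypotheses of Lemma 9 must be carried from level to level.

**Lemma 10.** For all $n$:

* (P1) $Y_n$ is primitive.
* (P2) $x_n$, and hence also $X_n$, is not a suffix of a power of $Y_n$.
* (P3) For any $e\ge2$ and any continuations, $\mathrm{lcp}(Y_n^{k_n-l_n}\cdots,\;X_nY_n^e\cdots)<|X_n|+2|Y_n|$.

*Proof.* In (P2), "hence" is justified because $x_n$ is a suffix of $X_n$.

**Step 1: (P3) follows from (P1) and (P2) at the same level.** By (K2), $(k_n-l_n)|Y_n|\ge\Lambda_n\ge|X_n|+2|Y_n|$. If (P3) failed, $X_nY_n^2$ would be a prefix of $Y_n^{k_n-l_n}$, and by Fact 4 $X_n$ would be a suffix of a power of $Y_n$.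

**Step 2: start of the induction.** For $n=0$, (P1) and (P2) hold since $Y_0=\mathtt1$ and $x_0=\mathtt0$. Assume now (P1), (P2), hence (P3), for $n$.

**Step 3: $Y_{n+1}$ is primitive.** Let $D=\kappa_n(V)^\infty$ and suppose $Y_{n+1}=\kappa_n(V)=w^j$ with $j\ge2$, so $T^{|w|}D=D$. If position $|w|$ of $D$ is not the start of a block $\kappa_n(\cdot)$, it lies inside some $X_n$ at positive offset, or in a run of $Y_n$'s. In the first case $T^{|w|}D$ begins with $f_1Y_n^{e'}$ where $f_1$ is a proper nonempty suffix of $X_n$; in the second with $yX_nY_n^{e'}$ where $y$ is a nonempty suffix of a power of $Y_n$; and $e'\ge l_n$. Lemma 9 with $f_0=X_n$, $G=D$, $G'=T^{|w|}D$ gives a finite lcp, a contradiction. So $T^{|w|}D=\kappa_n(T^qV^\infty)$ with $0<q<\#V$ (this is impossible if $\#V=1$). As $V$ is primitive, $T^qV^\infty\ne V^\infty$ by Fact 4. At the first place where these two words differ, $X_nY_n^{k_n}\cdots$ is compared with $X_nY_n^{l_n}X_nY_n^{e}\cdots$, where $e\ge l_n\ge2$. After the common $X_nY_n^{l_n}$, (P3) gives a mismatch. So $D\ne T^{|w|}D$, a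 contradiction.

**Step 4: $x_{n+1}$ is not a suffix of a power of $Y_{n+1}$.** Here we use that $\omega$ ends with $U$ and that $U,V$ end differently. Let $v'$ be the last letter of $V$; then $v'\ne\omega_t$. Suppose $x_{n+1}$ is a suffix of $\kappa_n(V)^j$. The word $x_{n+1}$ ends with $x_nY_n^K$, where $K=k_n$ or $l_n$ according to $\omega_t=a$ or $b$: if $i=t$ this is the definition of $x_{n+1}$, and if $i<t$ then $x_{n+1}$ ends with $\kappa_n(\omega_t)=X_nY_n^K$, and $x_n$ is a suffix of $X_n$.

If $\omega_t=b$ and $v'=a$, then $x_nY_n^{l_n}$ is a suffix of $x_{n+1}$, hence of $\kappa_n(V)^j$, and $Y_n^{k_n}$ is a suffix of $\kappa_n(v')$, hence of $\kappa_n(V)^j$. If $\omega_t=a$ and $v'=b$, then $Y_n^{k_n}$ is a suffix of $x_{n+1}$, hence of $\kappa_n(V)^j$, and $x_nY_n^{l_n}$ is a suffix of $X_nY_n^{l_n}=\kappa_n(v')$, hence of $\kappa_n(V)^j$. In both cases $x_nY_n^{l_n}$ and $Y_n^{k_n}$ are suffixes of the same word. Since $|x_n|\le|X_n|\le(k_n-l_n)|Y_n|$, it follows that $x_n$ is a suffix of $Y_n^{k_n-l_n}$, contradicting (P2) at $n$. $\square$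

**Definition 11.** A position $p\ge|x_n|$ is *$n$-aligned* if in the $n$-parse it lies in a block $X_n$ at offset $|X_n|-|x_n|$, that is, at the start of the suffix $x_n$ of that block.

For $n=0$ the aligned positions $p\ge1$ are those with $z_p=\mathtt0$. If $p\ge|x_n|$ is not $n$-aligned, then $T^p\mathbf z$ begins with $f_1Y_n^e$, $e\in\{k_n,l_n\}$, where either $f_1\ne x_n$ is a nonempty suffix of $X_n$, or $f_1=yX_n$ with $y$ a nonempty suffix of a power of $Y_n$. By Lemma 10 we may apply Lemma 9 with $f_0=x_n$, $G=\mathbf z$, $G'=T^p\mathbf z$, and (K2) provides the needed lengths. So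
$$p\ge|x_n|\text{ not }n\text{-aligned}\ \Longrightarrow\ \mathrm{lcp}(\mathbf z,T^p\mathbf z)<\Lambda_n.\tag{8}$$

**Lemma 12.** The sequence $\mathbf z$ is aperiodic and uniformly recurrent.

*Proof.* Suppose $\mathbf z$ has period $\rho$ from some point on. Since $|Y_{n+1}|\ge|\kappa_n(b)|>|Y_n|$, we can choose $n$ with $|Y_n|>\rho$. As $l_n\ge4$, the word $Y_n^4$ occurs arbitrarily far out in $\mathbf z$, so it has periods $|Y_n|$ and $\rho$. By Fine–Wilf it has period $\gcd(|Y_n|,\rho)<|Y_n|$, so $Y_n$ is not primitive, a contradiction. For uniform recurrence, every factor of $\mathbf z$ lies in some prefix $x_n$, hence in $X_n$, and $X_n$ occurs in $\mathbf z$ with gaps at most $|X_n|+k_n|Y_n|$. $\square$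

## 8. Repetitions at the origin have order at most $\beta$

**Proposition 13.** For all $p\ge1$,
$$\frac{p+\mathrm{lcp}(\mathbf z,T^p\mathbf z)}p\le\beta .$$
Consequently $P(\mathbf z)\le\beta$.

*Proof.* We first derive the consequence. A prefix of $\mathbf z$ with period $p$ has length at most $p+\mathrm{lcp}(\mathbf z,T^p\mathbf z)\le\beta p$. So for $\alpha>\beta$ no prefix of $\mathbf z$ is an $\alpha$-repetition, and $\mathbf z$ is not everywhere $\alpha$-repetitive.

**Step 1: choose the level that sees $p$.** If $p<|R_0|=1+K_0$, then $\mathbf z$ begins with $\mathtt0$ and $T^p\mathbf z$ with $\mathtt1$, so the ratio is $1$. Otherwise $|R_n|\le p<|R_{n+1}|$ for some $n\ge0$. Then $p\ge|x_n|$ and, by (K2), $p\ge l_n|Y_n|\ge\Lambda_n/\eta_n$.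

**Step 2: nonaligned $p$.** If $p$ is not $n$-aligned, then by (8) the ratio is less than $1+\Lambda_n/p\le1+\eta_n\le\beta$.

**Step 3: aligned $p$, reduction to letters.** Let $p$ be $n$-aligned, in the block $\kappa_n(W_s)$ of the $n$-parse, where $W=W^{(n)}$. Since $p\ge|R_n|$ and $R_n$ is the truncated block $0$, we have $s\ge1$. Let $d=|X_n|-|x_n|$. Block $s$ starts in $\mathbf z$ at position $|\kappa_n(W_0\cdots W_{s-1})|-d$, and $p$ has offset $d$ in it. So
$$p=|\kappa_n(W_0\cdots W_{s-1})|.$$
The words $\mathbf z$ and $T^p\mathbf z$ are $\kappa_n(W)$ and $\kappa_n(T^sW)$ with the first $d$ letters removed, and these letters agree since both words begin with $X_n$. Hence $\mathrm{lcp}(\mathbf z,T^p\mathbf z)\le\mathrm{lcp}(\kappa_n(W),\kappa_n(T^sW))$.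

To compare $W$ with $W_{r_n,i_n}$, put $q_0=t-i_n+1$, $K=K_{n+1}$ and $Q=q_0+K\,\#V$. By (7), $W$ and $W_{r_n,i_n}$ agree on their first $Q$ letters. The prefix $R_{n+1}=x_{n+1}Y_{n+1}^K$ of $\mathbf z$ consists exactly of the blocks $0,\dots,Q-1$ of the $n$-parse, block $0$ being truncated. As $p<|R_{n+1}|$, we have $s<Q$. Let $m=\mathrm{lcp}(W,T^sW)\in[0,\infty]$.

**Step 4: aligned $p$, mismatch inside the first $Q$ letters.** Suppose $s+m+1\le Q$. Then $m=m_s(W_{r_n,i_n})$. At the different letters $W_m\ne W_{m+s}$ the images share $X_nY_n^{l_n}=\kappa_n(b)$, and then $Y_n^{k_n-l_n}\cdots$ is compared with $X_nY_n^e\cdots$. By (P3) fewer than $|X_n|+2|Y_n|\le\Lambda_n$ further letters agree. So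
$$\mathrm{lcp}(\mathbf z,T^p\mathbf z)\le|\kappa_n(W_0\cdots W_{m-1})|+|\kappa_n(b)|+\Lambda_n .$$
Divide lengths by $|\kappa_n(a)|$: $p$ becomes $p_s$, and the first two terms on the right become $\ell_s$, for the word $W_{r_n,i_n}$ and the weight $\theta_n'$. So by (K1) the ratio is at most
$$E_{\theta_n'}(W_{r_n,i_n})+\frac{\Lambda_n}p<(c_n+\eta_n)+\eta_n\le\beta .$$

**Step 5: aligned $p$, agreement up to the end of the first $Q$ letters.** Suppose $s+m\ge Q$. Here level $n$ sees only $V^\infty$, and we must pass to level $n+1$. The agreement of $W$ and $T^sW$ inside the first $Q$ letters gives $Q-s\le m_s(W_{r_n,i_n})\le M_n$, so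
$$s\ge q_0+K\#V-M_n .$$
By (K3), $K\ge l_{n+1}>M_n$, so $s\ge q_0$. Blocks $0,\dots,q_0-1$ form $x_{n+1}$ and blocks $q_0,\dots,Q-1$ form $Y_{n+1}^K$. So $p\ge|x_{n+1}|$ lies in the first run $Y_{n+1}^K$ of the $(n+1)$-parse and is not $(n+1)$-aligned. By (8) at level $n+1$, $\mathrm{lcp}(\mathbf z,T^p\mathbf z)<\Lambda_{n+1}$. Moreover $W_{q_0}\cdots W_{s-1}$ is a prefix of $V^K$ with at least $K\#V-M_n\ge(K-M_n)\#V$ letters. So, by (K3) at level $n+1$,
$$p\ge|\kappa_n(W_{q_0}\cdots W_{s-1})|\ge(K-M_n)|Y_{n+1}|\ge\Lambda_{n+1}/\eta_n .$$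
The ratio is less than $1+\eta_n\le\beta$. $\square$

## 9. Repetitions of order nearly $\beta$ at every position

**Proposition 14.** For every $n$ there is $N$ such that every factor of $\mathbf z$ of length $N$ has a prefix which is a repetition of order at least $c_n-2\eta_n$. Consequently $P(\mathbf z)\ge\beta$.

*Proof.* The consequence: if $c_n-2\eta_n\ge1$, then $\mathbf z$ is everywhere $(c_n-2\eta_n)$-repetitive and $P(\mathbf z)\ge c_n-2\eta_n$; otherwise this inequality is clear as $P(\mathbf z)\ge1$. Let $n\to\infty$.

**Step 1: block boundaries.** This step transfers the bound $\Pi_{r_n}$ from letters to binary words. Let $W'$ be any tail of $W^{(n)}$. We claim that there are $s\ge1$ and $L$, bounded by a constant depending only on $n$, such that with $p=|\kappa_n(W'_0\cdots W'_{s-1})|\ge|\kappa_n(b)|$ the prefix of $\kappa_n(W')$ of length $L\ge p$ has period $p$, and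
$$L/p\ge c_n-\eta_n .$$
By (7) there are two cases.

Suppose first that $W'=\omega_{i'}\cdots\omega_tV^e\omega\cdots$, where $e\ge l_{n+1}\ge S_n+M_n+1$ by (K3). Choose $s\le S_n$ attaining $E_{\theta_n'}(W_{r_n,i'})$, and let $m=m_s(W_{r_n,i'})\le M_n$. The words $W'$ and $W_{r_n,i'}$ agree on their first $S_n+M_n+1$ letters, so $W'$ and $T^sW'$ agree on their first $m$ letters. Both $\kappa_n(a)$ and $\kappa_n(b)$ begin with $\kappa_n(b)$, so $\kappa_n(W')$ and $\kappa_n(T^sW')$ both begin with $\kappa_n(W'_0\cdots W'_{m-1})\kappa_n(b)$. Hence the prefix of $\kappa_n(W')$ of length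
$$L=p+|\kappa_n(W'_0\cdots W'_{m-1})|+|\kappa_n(b)|$$
has period $p$, and $L/p=E_{\theta_n'}(W_{r_n,i'})\ge\Pi_{r_n}(\theta_n')>c_n-\eta_n$ by (K1).

Suppose now that $W'$ starts inside a power of $V$. Every such run is followed by $\omega$, which begins with $V^3$. So $W'$ has a prefix $v'V^3$ with $v'$ a nonempty suffix of $V$. Take $s=\#V$. Then $W'_0\cdots W'_{s-1}$ is a cyclic rotation of $V$, so $p=|\kappa_n(V)|$. The word $\kappa_n(v'V^3)$ has period $p$ and length $L>3p$, and $3>\varphi^2>c_n$.

**Step 2: positions well inside a run of $Y_n$'s.** Consider from now on an arbitrary position $q$ in the $n$-parse, regarding the initial $x_n$ as the end of a block $X_n$. If $q$ lies in a $Y_n$ followed by at least three further $Y_n$'s of the same run, then $T^q\mathbf z$ begins with $yY_n^3$, where $y$ is a nonempty suffix of $Y_n$. This word has period $|Y_n|$ and order greater than $3$.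

**Step 3: positions near the end of a run.** If $q$ lies in one of the last three $Y_n$'s of a run, then $T^q\mathbf z=y\,\kappa_n(W')$ with $y$ a nonempty suffix of $Y_n^3$ and $W'$ a tail of $W^{(n)}$. Take $s,p,L$ from Step 1; we extend that repetition to the left. The word $\kappa_n(W'_0\cdots W'_{s-1})$, of length $p$, ends with $Y_n^3$ because $l_n\ge3$, hence ends with $y$. In $T^q\mathbf z$ it occupies the positions $[|y|,|y|+p)$, so $y$ stands both at $[0,|y|)$ and at $[p,p+|y|)$. So the prefix of $T^q\mathbf z$ of length $|y|+L$ has period $p$, and its order is at least $c_n-\eta_n$.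

**Step 4: positions inside a block $X_n$.** If $q$ lies in a block $X_n$, then $T^q\mathbf z$ is $\kappa_n(W')$ with fewer than $|X_n|$ initial letters deleted, for some tail $W'$ of $W^{(n)}$. Take $s,p,L$ from Step 1; we delete those letters from the repetition found there and check that little is lost. By (K2),
$$p\ge|\kappa_n(b)|\ge l_n|Y_n|\ge\Lambda_n/\eta_n\ge|X_n|/\eta_n,$$
and in fact $L\ge p\geq |\kappa_n(b)|>|X_n|$. So the remaining prefix is nonempty, has period $p$, and has order at least $c_n-\eta_n-|X_n|/p\ge c_n-2\eta_n$.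

All lengths that occur are bounded in terms of $n$, so a common $N$ exists. $\square$

**Proof of Theorem B and of (2).** By Lemma 12 and Propositions 13 and 14, $\mathbf z$ is a uniformly recurrent aperiodic binary sequence with $P(\mathbf z)=\beta$, and $\beta\in(1,\varphi^2]$ was arbitrary. The value $1$ was realized in Section 3. This is Theorem B, and with Theorem A it gives
$$\{P(\mathbf z):\mathbf z\text{ aperiodic binary}\}=\Big[1,\tfrac{3+\sqrt5}2\Big].\qquad\blacksquare$$

## 10. Other alphabets, the endpoint $\varphi^2$, and uniformly recurrent sequences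

**Corollary 15.** For every finite alphabet with at least two letters, the set of values of $P$ on aperiodic sequences is $[1,\varphi^2]$. If $P(\mathbf z)=\varphi^2$, the supremum in the definition of $P(\mathbf z)$ is not attained.

*Proof.* Theorem A holds over every alphabet, and binary sequences are sequences over any alphabet with at least two letters. By Theorem A an aperiodic sequence is never everywhere $\varphi^2$-repetitive, so the value $\varphi^2$ is never attained. $\square$

**Corollary 16.** The set of values of $P$ on uniformly recurrent aperiodic sequences over a finite alphabet with at least two letters is exactly $(1,\varphi^2]$.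

*Proof.* Every value in $(1,\varphi^2]$ occurs by Theorem B, and values above $\varphi^2$ are excluded by Theorem A. To exclude the value $1$, let $\mathbf z$ be uniformly recurrent and let $G$ be such that every letter occurring in $\mathbf z$ recurs within distance at most $G$. Then at every position $i$ there is $p\le G$ with $z_i=z_{i+p}$. So every factor of length $G+1$ has a prefix of length $p+1$ with period $p$, of order $1+1/p\ge1+1/G$. Hence $P(\mathbf z)\ge1+1/G>1$. $\square$
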